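# Why four interfering users share exactly 4/3 degrees of freedom

## 1. Half the signal space for each user

Four transmitters talk to four receivers, each transmitter to its own receiver, and every receiver hears everybody. The answer one would first guess is that each user gets half of the signal space: at every receiver the unwanted signals are squeezed on top of each other into one half, and the wanted signal occupies the other half. With four users this would give $4\cdot\frac12=2$ degrees of freedom. Let us set up the model precisely and test this guess.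

**Definition 1 (linear scheme with improper signaling).** The channel from transmitter $j$ to receiver $k$ is a complex number $h_{kj}$, $k,j\in\{1,2,3,4\}$. The joint law of the sixteen numbers is absolutely continuous on $\mathbb C^{16}$; "generic" means "almost surely" for such a law. Over $S$ symbol extensions the channel is the real $2S\times 2S$ block-diagonal matrix $\mathbf H_{kj}$ with $S$ equal diagonal blocks
$$\begin{pmatrix}\operatorname{Re}h_{kj}&-\operatorname{Im}h_{kj}\\ \operatorname{Im}h_{kj}&\operatorname{Re}h_{kj}\end{pmatrix}.$$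
User $k$ has a precoder $\mathbf V_k\in\mathbb R^{2S\times d_k}$ and a decoder $\mathbf U_k\in\mathbb R^{2S\times d_k}$, both arbitrary real matrices. The scheme is feasible if, for all $k$,
$$\mathbf U_k^T\mathbf H_{kj}\mathbf V_j=\mathbf 0\ \ (j\ne k),\qquad \operatorname{rank}(\mathbf U_k^T\mathbf H_{kk}\mathbf V_k)=d_k .$$
It achieves $\frac1{2S}\sum_k d_k$ degrees of freedom (DoF).

We first remove the decoders. Suppose the scheme is feasible; then $\operatorname{rank}\mathbf V_k=d_k$. Write $V_k\subset\mathbb R^{2S}$ for the column space of $\mathbf V_k$. If $\mathbf H_{kk}\mathbf V_kx$ lies in $\sum_{j\ne k}\mathbf H_{kj}V_j$, then $\mathbf U_k^T\mathbf H_{kk}\mathbf V_kx=0$, so $x=0$. Hence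
$$\mathbf H_{kk}V_k\cap\sum_{j\ne k}\mathbf H_{kj}V_j=0\qquad(k=1,2,3,4). \tag{1}$$
Conversely, suppose real subspaces $V_k$ of dimension $d_k$ satisfy (1), and all $h_{kk}\neq0$. Choose $d_k$ linear functionals on $\mathbb R^{2S}$ that vanish on the interference space $\sum_{j\ne k}\mathbf H_{kj}V_j$ and are dual to a basis of $\mathbf H_{kk}V_k$; put them into the columns of $\mathbf U_k$. The scheme is feasible. So a scheme is a choice of four subspaces satisfying (1). Note that passing to smaller subspaces preserves (1). We assume throughout that all $h_{kj}\ne0$, which holds almost surely. Write $n=2S$ and $D=\sum_kd_k$.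

At receiver $k$ the desired space and any one interfering space must fit together, so $d_k+d_j\le n$ for $j\neq k$. Adding this for the pairs $\{1,2\}$ and $\{3,4\}$ gives $D\le2n$. The guess says that this trivial bound is sharp.

*Two users.* Take $S=1$ and one real line each in $\mathbb R^2=\mathbb C$. At each receiver there is one desired line and one interfering line, generically different. So $D=2=n$: half each, as guessed.

*Three users, $S=1$.* Let user $k$ send on the real line $\mathbb Rv_k$, $v_k\in\mathbb C^*$. At receiver 1 the lines $\mathbb Rh_{12}v_2$ and $\mathbb Rh_{13}v_3$ must coincide, since one of the two dimensions is needed for the desired signal. So $h_{12}v_2/(h_{13}v_3)$ is real, and likewise $h_{23}v_3/(h_{21}v_1)$ and $h_{31}v_1/(h_{32}v_2)$. Multiplying these three numbers, the $v$'s cancel: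
$$\frac{h_{12}h_{23}h_{31}}{h_{13}h_{21}h_{32}}\in\mathbb R. \tag{2}$$
For generic coefficients (2) is false, and half each is impossible. Conversely, if (2) holds, put $v_2=\frac{h_{31}}{h_{32}}v_1$ and $v_3=\frac{h_{12}}{h_{13}}v_2$. The interference is one-dimensional at receivers 3 and 1 by construction, and at receiver 2 because $\frac{h_{23}v_3}{h_{21}v_1}$ is the number in (2). For generic $h_{kk}$ the desired lines differ from the interference lines. So for channels with (2), three users do get half each, that is $3/2$ DoF.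

*Four users, $S=1$, generic.* Suppose $D\ge3$; drop streams until $D=3$. Since $d_j+d_k\le2$ for each pair, no $d_k$ equals 2, so three users have one stream each, and (2) holds for that triple. Hence $D\le2$: only 1 DoF at $S=1$.

So the guess 2 fails in the smallest case, and what kills it is a condition on a cycle of three users. Larger $S$ gives more room. The paper "Degrees-of-Freedom for the 4-User SISO Interference Channel with Improper Signaling" conjectures that $\frac43$ is the maximum over all $S$. The known facts with which the problem is posed are that $\frac43$ is achievable with $S=3$ and that no such scheme exceeds $\frac85$ (for three users, at most $1.2$). We shall prove that $\frac43$ is the exact answer, using none of these facts.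

## 2. The channel has two eigenvalues

The real matrices $\mathbf H_{kj}$ all commute, so we diagonalize them over $\mathbb C$. We have
$$\begin{pmatrix}\operatorname{Re}h&-\operatorname{Im}h\\ \operatorname{Im}h&\operatorname{Re}h\end{pmatrix}\begin{pmatrix}1\\-i\end{pmatrix}=h\begin{pmatrix}1\\-i\end{pmatrix},\qquad \begin{pmatrix}\operatorname{Re}h&-\operatorname{Im}h\\ \operatorname{Im}h&\operatorname{Re}h\end{pmatrix}\begin{pmatrix}1\\i\end{pmatrix}=\bar h\begin{pmatrix}1\\i\end{pmatrix}.$$
So $\mathbb C^{2S}=X_1\oplus X_2$ with $X_1=\mathbb C^S\otimes(1,-i)^T$ and $X_2=\mathbb C^S\otimes(1,i)^T$, and $\mathbf H_{kj}$ acts by $h_{kj}$ on $X_1$ and by $\overline{h_{kj}}$ on $X_2$. Put $\lambda_{kj}=\overline{h_{kj}}/h_{kj}$. A scalar factor does not change the image of a subspace, so only the ratio $\lambda_{kj}$ matters. This suggests forgetting the real structure.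

**Definition 2 (feasible configuration).** Let $X_1,X_2$ be finite-dimensional complex spaces, $W=X_1\oplus X_2$, $n=\dim W$, and $\lambda_{kj}\in\mathbb C^*$. Write elements of $W$ as $(\xi;\zeta)$ and let $g_{kj}(\xi;\zeta)=(\xi;\lambda_{kj}\zeta)$. A feasible configuration is a family of subspaces $V_1,\dots,V_4\subset W$ with
$$g_{kk}V_k\cap I_k=0,\qquad I_k=\sum_{j\ne k}g_{kj}V_j\qquad(k=1,\dots,4).$$
We put $d_k=\dim V_k$, $D=\sum_kd_k$ and $\varphi=3D-4n$.

*Example.* Let $S=1$. A real line $\mathbb Rv$ with $v\in\mathbb C^*$ becomes the complex line spanned by $\frac v2(1,-i)^T+\frac{\bar v}2(1,i)^T$, that is by $(v;\bar v)$, with slope $\bar v/v$. The map $g_{kj}$ multiplies slopes by $\lambda_{kj}$. Condition (2), that a number equals its conjugate, reads $\lambda_{12}\lambda_{23}\lambda_{31}=\lambda_{13}\lambda_{21}\lambda_{32}$.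

A real scheme gives a feasible configuration with $n=2S$ and the same $d_k$: complexifying real subspaces preserves dimensions, sums and intersections, and $\mathbf H_{kj}=h_{kj}g_{kj}$, so (1) becomes the condition of Definition 2.

A subspace $U\subset W$ is called *split* if $U=(U\cap X_1)\oplus(U\cap X_2)$. Every $g_{kj}$ maps a split subspace onto itself. A subspace invariant under $(\xi;\zeta)\mapsto(\xi;\mu\zeta)$ with $\mu\ne1$ is split, because a subspace invariant under a diagonalizable map is the sum of its intersections with the eigenspaces. We can now finish off the first guess for all $S$.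

**Proposition 1.** If $\lambda_{12}\lambda_{23}\lambda_{31}\ne\lambda_{13}\lambda_{21}\lambda_{32}$ and $n>0$, no feasible configuration has $D=2n$.

**Proof.** As before $d_j+d_k\le n$ for $j\ne k$. If $D=2n$, then for each way of dividing the four users into two pairs both pairs have sum $n$. So all pair sums are $n$ and all $d_k=n/2$. Then $\dim I_k\le n/2$, so all spaces $g_{kj}V_j$, $j\ne k$, coincide with $I_k$. For the users 1, 2, 3 this says $g_{12}V_2=g_{13}V_3$, $g_{21}V_1=g_{23}V_3$, $g_{31}V_1=g_{32}V_2$. Going around, $V_1$ is invariant under $g_{21}^{-1}g_{23}g_{13}^{-1}g_{12}g_{32}^{-1}g_{31}$, which is $(\xi;\zeta)\mapsto(\xi;\mu\zeta)$ with $\mu=\frac{\lambda_{12}\lambda_{23}\lambda_{31}}{\lambda_{13}\lambda_{21}\lambda_{32}}\ne1$. So $V_1$ is split and every $g_{kj}$ fixes it. Then $V_2=g_{32}^{-1}g_{31}V_1=V_1$, and $g_{11}V_1=V_1=g_{12}V_2\subset I_1$ although $V_1\ne0$, a contradiction. $\square$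

Perfect alignment thus makes the desired signal indistinguishable from the interference. The theorem says that this already happens beyond $\frac43$.

**The genericity condition.** Put
$$A=\tfrac{\lambda_{14}\lambda_{23}}{\lambda_{24}\lambda_{13}},\quad B=\tfrac{\lambda_{24}\lambda_{31}}{\lambda_{34}\lambda_{21}},\quad C=\tfrac{\lambda_{14}\lambda_{32}}{\lambda_{34}\lambda_{12}},\quad F=\tfrac{\lambda_{14}\lambda_{21}\lambda_{42}}{\lambda_{24}\lambda_{41}\lambda_{12}},\quad G=\tfrac{\lambda_{14}\lambda_{21}\lambda_{43}}{\lambda_{24}\lambda_{41}\lambda_{13}},$$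
$$\text{(G)}\qquad A,B,C\ne1,\quad A\ne C,\quad AB\ne C,\quad F\ne1,\quad BG\ne1,\quad CG\ne AF .$$
The last four conditions are the three-cycle conditions $\lambda_{ij}\lambda_{jk}\lambda_{ki}\ne\lambda_{ik}\lambda_{kj}\lambda_{ji}$ for the triples $123$, $124$, $134$, $234$. Indeed
$$\frac{AB}{C}=\frac{\lambda_{12}\lambda_{23}\lambda_{31}}{\lambda_{13}\lambda_{32}\lambda_{21}},\quad F=\frac{\lambda_{14}\lambda_{42}\lambda_{21}}{\lambda_{12}\lambda_{24}\lambda_{41}},\quad BG=\frac{\lambda_{14}\lambda_{43}\lambda_{31}}{\lambda_{13}\lambda_{34}\lambda_{41}},\quad \frac{CG}{AF}=\frac{\lambda_{24}\lambda_{43}\lambda_{32}}{\lambda_{23}\lambda_{34}\lambda_{42}} .$$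
For the channel, (G) holds almost surely: the sixteen phases $\lambda_{kj}$ have an absolutely continuous law on the unit torus, and $\lambda_{23},\lambda_{31},\lambda_{32},\lambda_{42},\lambda_{43}$ occur only in $A,B,C,F,G$ respectively. So $(A,B,C,F,G)$ has an absolutely continuous law on the unit 5-torus, where each failure in (G) is a null set. Condition (G) involves neither $S$ nor the $d_k$.

**Theorem 1.** If (G) holds, every feasible scheme satisfies $\sum_kd_k\le\frac43\cdot2S$, for every $S$. Almost surely, equality is attained for $S=3$, $d_k=2$. So the maximum is exactly $4/3$.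

**Theorem 2.** If (G) holds (with $A,\dots,G$ formed from any $\lambda_{kj}\in\mathbb C^*$), every feasible configuration has $D\le\frac43n$.

By the complexification above, Theorem 2 implies the upper bound in Theorem 1. We prove attainment in Section 3 and Theorem 2 in Sections 4 to 7.

## 3. Four lines in $\mathbb C\oplus\mathbb C^2$

**Proposition 2.** Almost surely there is a feasible configuration $E$ with $\dim X_1=1$, $\dim X_2=2$ and $d_1=\dots=d_4=1$, so that $D=4$, $n=3$. This holds both for the channel phases and for $\lambda$ with an absolutely continuous law on $(\mathbb C^*)^{16}$.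

**Step 1: write alignment as a linear system.** Put $\nu_{kj}=\lambda_{kj}^{-1}$ and look for $V_j=\langle(a_j;b_j)\rangle$ with
$$b_1=(1,0),\quad b_2=(0,1),\quad b_3=(1,1),\quad b_4=(1,\tau),\qquad\tau\ne0,1 .$$
Any two of the $b_j$ are independent. We want, at each receiver, the three interfering vectors $(a_j;\lambda_{kj}b_j)=\lambda_{kj}(\nu_{kj}a_j;b_j)$, $j\ne k$, to be dependent. With $\Delta_{ij}=\det(b_i,b_j)$ we have
$$\Delta_{12}=1,\ \Delta_{13}=1,\ \Delta_{14}=\tau,\ \Delta_{23}=-1,\ \Delta_{24}=-1,\ \Delta_{34}=\tau-1 .$$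
Expanding the $3\times3$ determinant along the first coordinates gives, for $\{i<j<l\}=\{1,2,3,4\}\setminus\{k\}$, the equation $\nu_{ki}a_i\Delta_{jl}-\nu_{kj}a_j\Delta_{il}+\nu_{kl}a_l\Delta_{ij}=0$. The four equations together are $Na=0$ with
$$N=\begin{pmatrix}0&(\tau-1)\nu_{12}&\nu_{13}&-\nu_{14}\\(\tau-1)\nu_{21}&0&-\tau\nu_{23}&\nu_{24}\\-\nu_{31}&-\tau\nu_{32}&0&\nu_{34}\\-\nu_{41}&-\nu_{42}&\nu_{43}&0\end{pmatrix}.$$

**Step 2: find $\tau$ with $\det N=0$.** The entries containing $\tau$ are $N_{12},N_{21},N_{23},N_{32}$. A permutation cannot use both $N_{12}$ and $N_{32}$, nor both $N_{21}$ and $N_{23}$, so $\det N$ has degree at most 2 in $\tau$. Since the diagonal is zero, only derangements contribute, and distinct derangements give distinct monomials in $\nu$. The permutation $(12)(34)$ contributes $(\tau-1)^2\nu_{12}\nu_{21}\nu_{34}\nu_{43}$ and $(13)(24)$ contributes $\nu_{13}\nu_{31}\nu_{24}\nu_{42}$. So the $\tau^2$-coefficient contains $\nu_{12}\nu_{21}\nu_{34}\nu_{43}$ with coefficient 1, and the values at $\tau=0$ and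 $\tau=1$ contain $\nu_{13}\nu_{31}\nu_{24}\nu_{42}$ with coefficient 1. These three are nonzero polynomials in $\nu$, hence almost surely nonzero. (On the torus distinct monomials are linearly independent functions, and a nonzero trigonometric polynomial vanishes only on a null set.) Almost surely, therefore, $\det N$ is a quadratic polynomial in $\tau$ that is nonzero at $0$ and $1$. Choose a root $\tau\ne0,1$ and $0\ne a\in\ker N$.

**Step 3: all $a_k\ne0$.** If $a_k=0$, the rows other than $k$ annihilate the vector of the remaining three coordinates. The $3\times3$ matrix obtained by deleting row and column $k$ has zero diagonal, so its determinant is the sum of its two three-cycle products: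
$$\begin{aligned}k=1:&\ \tau(\nu_{23}\nu_{34}\nu_{42}-\nu_{24}\nu_{32}\nu_{43}),& k=2:&\ \nu_{14}\nu_{31}\nu_{43}-\nu_{13}\nu_{34}\nu_{41},\\ k=3:&\ (\tau-1)(\nu_{14}\nu_{21}\nu_{42}-\nu_{12}\nu_{24}\nu_{41}),& k=4:&\ \tau(\tau-1)(\nu_{12}\nu_{23}\nu_{31}-\nu_{13}\nu_{21}\nu_{32}).\end{aligned}$$
By the three-cycle conditions in (G), which hold almost surely and are equivalent for $\lambda$ and $\nu=\lambda^{-1}$, all four are nonzero. So $a_k=0$ would force $a=0$.

**Step 4: the desired signals are visible.** The space $I_k$ is spanned by three dependent vectors whose $X_2$-parts are pairwise independent. So $\dim I_k=2$ and $I_k=\{(\xi_k(b);b):b\in X_2\}$ for a linear functional $\xi_k$ on $X_2$. The line $g_{kk}V_k$ is spanned by $(a_k;\lambda_{kk}b_k)$ and meets $I_k$ nontrivially only if $a_k=\lambda_{kk}\xi_k(b_k)$. The choice of $\tau$ and $a$ depends only on the off-diagonal $\lambda$'s. Since $a_k\ne0$, at most one value of $\lambda_{kk}$ is bad for each $k$. So for almost all off-diagonal values, the set of diagonal values for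 which no $E$ exists is null. The set of all $\lambda$ for which no $E$ exists is measurable: it is the complement of a projection of a set given by polynomial equations and inequations in $(\lambda,\tau,a)$, hence constructible, or semialgebraic when $\lambda$ runs over the torus. By Fubini it is null. $\square$

**Step 5: a real scheme with $S=3$.** Let $\epsilon_1,\epsilon_2,\epsilon_3$ be the standard basis of $\mathbb C^3$ and place $E$ in
$$W_E=\mathbb C\epsilon_1\otimes(1,-i)^T\ \oplus\ \langle\epsilon_2,\epsilon_3\rangle\otimes(1,i)^T\subset\mathbb C^6 ,$$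
with $V_j$ of $E$ spanned by $u_j$. On $W_E$ the matrix $\mathbf H_{kj}$ acts as $h_{kj}g_{kj}$. The conjugate space is $\overline{W_E}=\mathbb C\epsilon_1\otimes(1,i)^T\oplus\langle\epsilon_2,\epsilon_3\rangle\otimes(1,-i)^T$, so $\mathbb C^6=W_E\oplus\overline{W_E}$. The real maps $\mathbf H_{kj}$ preserve both summands. The plane $\langle u_j,\overline{u_j}\rangle$ is stable under conjugation, so it is the complexification of the real plane spanned by $\operatorname{Re}u_j$ and $\operatorname{Im}u_j$ in $\mathbb R^6$. At each receiver the desired and the interference space are direct sums of a part in $W_E$ and the conjugate part in $\overline{W_E}$. They meet trivially because they do so in $W_E$. This satisfies (1) with $d_k=2$, $n=6$, and DoF $8/6=4/3$. The attainment part of Theorem 1 is proved.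

## 4. Counting relations in pairs gives 3/2

**Normalization.** The purpose is to turn most $\lambda$'s into 1. For $\kappa_k,\mu_j\in\mathbb C^*$ replace $V_j$ by $(1,\mu_j^{-1})V_j$ and $\lambda_{kj}$ by $\kappa_k\mu_j\lambda_{kj}$, where $(1,\mu)$ denotes $(\xi;\zeta)\mapsto(\xi;\mu\zeta)$. Then $g_{kj}V_j$ becomes $(1,\kappa_k)g_{kj}V_j$ for all $k,j$, including $j=k$. So feasibility is unchanged. In each of $A,B,C,F,G$ the factors $\kappa,\mu$ cancel. Choose
$$\kappa_1=1,\quad \mu_j=\tfrac1{\lambda_{1j}}\ (j=2,3,4),\quad \kappa_2=\tfrac{\lambda_{14}}{\lambda_{24}},\quad\kappa_3=\tfrac{\lambda_{14}}{\lambda_{34}},\quad \mu_1=\tfrac{\lambda_{24}}{\lambda_{14}\lambda_{21}},\quad \kappa_4=\tfrac1{\mu_1\lambda_{41}} .$$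
Then $\lambda_{12},\lambda_{13},\lambda_{14},\lambda_{24},\lambda_{34},\lambda_{21},\lambda_{41}$ become 1, and the definitions of $A,B,C,F,G$ reduce to the five remaining off-diagonal entries. Writing $\lambda_k$ for row $k$ of the new matrix,
$$\lambda_1=(\cdot,1,1,1),\quad\lambda_2=(1,\cdot,A,1),\quad\lambda_3=(B,C,\cdot,1),\quad\lambda_4=(1,F,G,\cdot). \tag{3}$$
We keep this normalization until the end of Section 7.

**Relations.** Let $p,r$ be the projections of $W$ to $X_1,X_2$. We may assume
$$X_1=\sum_jp(V_j),\qquad X_2=\sum_jr(V_j), \tag{4}$$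
since otherwise we replace $W$ by $\sum_jp(V_j)\oplus\sum_jr(V_j)$, which contains all $V_j$ and is preserved by all $g_{kj}$. This keeps $D$ and lowers $n$. Let $V=V_1\oplus\dots\oplus V_4$ be the external sum, and let $N_1,N_2\subset V$ be the kernels of $v\mapsto\sum_jp(v_j)\in X_1$ and $v\mapsto\sum_jr(v_j)\in X_2$. By (4), with
$$q:=D-n,$$
$$\dim N_1+\dim N_2=2D-n=D+q. \tag{5}$$
For $v\in V$ let $\lambda_kv=(\lambda_{kj}v_j)_j$, and put
$$L_k=\{v\in V:\ v_k=0,\ v\in N_1,\ \lambda_kv\in N_2\}$$
(the entry $\lambda_{kk}$ multiplies $v_k=0$). This is the kernel of the map $\bigoplus_{j\ne k}V_j\to W$, $v\mapsto\sum_jg_{kj}v_j$, whose image is $I_k$. So $L_k$ measures the alignment at receiver $k$. Since $d_k+\dim I_k\le n$,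
$$\dim L_k=D-d_k-\dim I_k\ \ge\ D-n=q. \tag{6}$$

*Example.* In $E$ we have $D=4$, $n=3$, $q=1$, $\dim N_1=3$, $\dim N_2=2$, and each $L_k$ is a line.

**Lemma 1.** In a feasible configuration with (3) and $B\neq1$:
(i) $L_2\cap L_3=0$;
(ii) if $\ell_2'\in L_2$, $\ell_3'\in L_3$ and $\lambda_2\ell_2'+\lambda_3\ell_3'=0$, then $\ell_2'=\ell_3'=0$.

**Proof.** (i) Let $v\in L_2\cap L_3$. Then $v_2=v_3=0$, and $pv_1+pv_4=0$, $rv_1+rv_4=0$, $B\,rv_1+rv_4=0$. As $B\ne1$, $rv_1=rv_4=0$, so $v_1=(\xi;0)$ and $v_4=(-\xi;0)$. Then $g_{11}v_1=(\xi;0)=-g_{14}v_4\in I_1$. Feasibility at receiver 1 gives $v_1=0$, hence $\xi=0$ and $v=0$.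

(ii) The $V_2$-component of $\lambda_2\ell_2'+\lambda_3\ell_3'$ is $C$ times that of $\ell_3'$, and the $V_3$-component is $A$ times that of $\ell_2'$; so these vanish. The $V_1$- and $V_4$-components give $\ell_2'=(t,0,0,b')$ and $\ell_3'=(-t/B,0,0,-b')$. Membership in $N_1$ says $pt+pb'=0$ and $\frac1Bpt+pb'=0$, so $pt=pb'=0$. Membership $\lambda_2\ell_2'\in N_2$ says $rt+rb'=0$. So $g_{11}t=(0;\lambda_{11}rt)$ is a multiple of $g_{14}b'=(0;rb')=(0;-rt)\in I_1$. Feasibility gives $t=0$; then $rb'=0$ and $b'=0$. $\square$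

Here is the bound a sensible person tries first. Part (i) says that $L_2\oplus L_3$ sits inside $N_1$, and part (ii) that $\lambda_2L_2\oplus\lambda_3L_3$ sits inside $N_2$. So $2q\le\dim N_1$ and $2q\le\dim N_2$. With (5), $4q\le D+q$, that is $3(D-n)\le D$, or $D\le\frac32n$.

To improve this, one would like to use three of the spaces. If $L_1+L_2+L_3$ were always direct in $N_1$, and $\lambda_1L_1+\lambda_2L_2+\lambda_3L_3$ always direct in $N_2$, we would get $6q\le D+q$ and so $D\le\frac54n$. But $E$ has $D=\frac43n$, so this must fail. In $E$ it fails visibly: three lines $\lambda_kL_k$ lie in the space $N_2$ of dimension 2. So three-term relations exist and have to be used instead of excluded. The same count will show that beyond $\frac43$ two of them must share the same vector of $L_1$. To exploit this, we shall divide out a subspace spanned by the vectors in these relations, and need to know when this is profitable.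

## 5. Dividing out a split subspace

Suppose Theorem 2 fails for some $\lambda$ with (G). Normalize to (3) and, with $\lambda$ fixed, choose among all feasible configurations with $\varphi=3D-4n>0$ one of minimal $n$. Then $D>0$, so $n\ge1$. Property (4) holds, since otherwise the replacement described there keeps $D$, lowers $n$ and raises $\varphi$. This configuration stays fixed until the end of Section 7.

**Lemma 2.** In the minimal counterexample, for every $H=H_1\oplus H_2\ne0$ with $H_i\subset X_i$,
$$\psi(H):=3\sum_{k=1}^4\dim(I_k\cap H)-8\dim H<0. \tag{7}$$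

**Proof.** We make a smaller configuration in $W/H=X_1/H_1\oplus X_2/H_2$, on which all $g_{kj}$ act because they preserve $H$. The streams that collide after dividing must be dropped. So let $V_k'\subset V_k$ be a complement of $\{v\in V_k:g_{kk}v\in I_k+H\}$. This subspace is isomorphic to $g_{kk}V_k\cap(I_k+H)$. Since $g_{kk}V_k\cap I_k=0$, the latter embeds in $(I_k+H)/I_k$, whose dimension is $\dim H-\dim(I_k\cap H)$. Hence
$$\dim V_k'\ge d_k-\dim H+\dim(I_k\cap H).$$
By construction $g_{kk}V_k'\cap(I_k+H)=0$. First, this shows $V_k'\cap H=0$: if $v\in V_k'\cap H$ then $g_{kk}v\in H$, so $v=0$. So the image of $V_k'$ in $W/H$ has the same dimension as $V_k'$. Second, the images form a feasible configuration: if $g_{kk}v\equiv u$ modulo $H$ with $v\in V_k'$ and $u\in\sum_{j\ne k}g_{kj}V_j'\subset I_k$, then $g_{kk}v\in I_k+H$ and $v=0$. For the new configuration $n'=n-\dim H$ and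
$$\varphi'=3D'-4n'\ \ge\ 3\Big(D-4\dim H+\sum_k\dim(I_k\cap H)\Big)-4n+4\dim H=\varphi+\psi(H).$$
As $n'<n$, minimality gives $\varphi'\le0$, so $\psi(H)\le-\varphi<0$. $\square$

*Example.* For a line $H\subset X_1$ we have $\psi(H)=3\cdot\#\{k:H\subset I_k\}-8$. So in the minimal counterexample no line in $X_1$ lies in three of the $I_k$.

To reach a contradiction we need a split $H\ne0$ of which, on average over the four receivers, at least two thirds are filled by interference: $\sum_k\dim(I_k\cap H)\ge\frac83\dim H$.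

## 6. One vector in two relations

**Lemma 3.** In the minimal counterexample there are $0\ne\ell_1\in L_1$, $\ell_2,\ell_2'\in L_2$, $\ell_3,\ell_3'\in L_3$ with
$$\ell_1+\ell_2+\ell_3=0,\qquad\lambda_1\ell_1+\lambda_2\ell_2'+\lambda_3\ell_3'=0. \tag{8}$$

**Proof.** Note $4q-D=3D-4n=\varphi>0$, so $q>0$. By (6) choose $L_k^0\subset L_k$ with $\dim L_k^0=q$ for $k=1,2,3$. Let $R_1$ and $R_2$ be the subspaces of $L_1^0\oplus L_2^0\oplus L_3^0$ where $\sum_k\ell_k=0$ and where $\sum_k\lambda_k\ell_k=0$. These sums take values in $N_1$ and $N_2$ respectively. So, by (5),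
$$\dim R_1+\dim R_2\ge6q-(D+q)=5q-D.$$
The projection of $R_1$ to $L_1^0$ is injective: if $\ell_1=0$, then $\ell_2=-\ell_3\in L_2\cap L_3=0$ by Lemma 1(i). The projection of $R_2$ to $L_1^0$ is injective by Lemma 1(ii). The two images lie in a space of dimension $q$, so they meet in dimension at least $5q-D-q=4q-D=\varphi>0$. A nonzero $\ell_1$ in both images is what we want. $\square$

**Step 1: write the relations in components.** Let $\ell_1=(0,x,y,a)$. Comparing components in (8), with (3),
$$\ell_2=(s,0,-y,b),\quad\ell_3=(-s,-x,0,c),\quad\ell_2'=(t,0,-\tfrac yA,b'),\quad\ell_3'=(-\tfrac tB,-\tfrac xC,0,c'),$$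
$$b+c=b'+c'=-a, \tag{9}$$
with $s,t\in V_1$, $x\in V_2$, $y\in V_3$ and $a,b,b',c,c'\in V_4$. The conditions defining $L_2$ and $L_3$ give
$$\begin{aligned}pb&=py-ps,& rb&=A\,ry-rs,& pc&=ps+px,& rc&=B\,rs+C\,rx,\\ pb'&=\tfrac1Apy-pt,& rb'&=ry-rt,& pc'&=\tfrac1Bpt+\tfrac1Cpx,& rc'&=rt+rx.\end{aligned}\tag{10}$$
Insert (10) into $b+c=b'+c'$. In the $p$-part the terms $\pm ps$ cancel on the left, in the $r$-part the terms $\pm rt$ cancel on the right, and
$$\tfrac{C-1}C\,px+\tfrac{A-1}A\,py=\tfrac{1-B}B\,pt,\qquad(C-1)\,rx+(A-1)\,ry=(1-B)\,rs. \tag{11}$$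

**Step 2: choose good coordinates.** Put $\theta=AB$ and
$$e_1=\tfrac{C-1}C\,px,\quad e_2=\tfrac{A-1}A\,py,\quad e_3=(1-B)\,ps\quad\text{in }X_1,$$
$$f_1=(C-1)\,rx,\quad f_2=(A-1)\,ry,\quad f_3=\tfrac{1-B}B\,rt\quad\text{in }X_2,$$
and $\sigma_1=e_1+e_2$, $\sigma_2=f_1+f_2$. By (11), $\sigma_1=\frac{1-B}Bpt$ and $\sigma_2=(1-B)rs$. So
$$\hat x=(C-1)x=(Ce_1;f_1)\in V_2,\qquad\hat y=(A-1)y=(Ae_2;f_2)\in V_3,$$
$$\hat s=(1-B)s=(e_3;\sigma_2)\in V_1,\qquad\hat t=\tfrac{1-B}Bt=(\sigma_1;f_3)\in V_1.$$
In $V_4$ we take the combinations in which $y$, respectively $x$, drops out: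
$$\rho=-(1-B)(b-Ab'),\qquad\pi=(1-B)(c-Cc').$$
From (10), $b-Ab'=(-ps+A\,pt;\,-rs+A\,rt)$ and $c-Cc'=(ps-\tfrac CBpt;\,B\,rs-C\,rt)$. Since $(1-B)pt=B\sigma_1$ and $(1-B)rt=Bf_3$,
$$\rho=(e_3-\theta\sigma_1;\ \sigma_2-\theta f_3),\qquad\pi=(e_3-C\sigma_1;\ B(\sigma_2-Cf_3)).$$

**Step 3: the subspace $H$.** Let
$$H=\operatorname{span}(e_1,e_2,e_3)\oplus\operatorname{span}(f_1,f_2,f_3).$$
Then $H\ne0$: if all $e_i,f_i$ vanish, then $\hat x,\hat y,\hat s,\hat t$ vanish, so $x=y=s=t=0$ because $A,B,C\ne1$. Then $b=c=0$ by (10), $a=0$ by (9), and $\ell_1=0$, a contradiction.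

**Step 4: interference inside $H$.** Applying the $g_{kj}$ with the values (3) to our six vectors, and dropping scalar factors, we see that $I_k\cap H$ contains, for $k=1,2,3,4$,
$$\begin{aligned}&k=1:\ (Ce_1;f_1),\ (Ae_2;f_2),\ \rho,\ \pi; & &k=2:\ (e_3;\sigma_2),\ (\sigma_1;f_3),\ (e_2;f_2),\ \pi;\\ &k=3:\ (e_3;B\sigma_2),\ (\sigma_1;Bf_3),\ (e_1;f_1),\ \rho; & &k=4:\ (Ce_1;Ff_1),\ (Ae_2;Gf_2),\ (e_3;\sigma_2),\ (\sigma_1;f_3).\end{aligned}\tag{12}$$
For instance $g_{23}\hat y=(Ae_2;Af_2)$ and $g_{32}\hat x=(Ce_1;Cf_1)$.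

If the $e_i$ are independent and the $f_i$ are independent, then $\dim H=6$, and we shall see that each of these four spans has dimension 4. Then $\sum_k\dim(I_k\cap H)\ge16=\frac83\cdot6$, exactly what is needed. But the $e_i$ and $f_i$ may satisfy any linear relations, and the dimensions in (12) then drop as well. We must show that they do not drop too much.

## 7. Six formal vectors and what may be divided out

Let $\tilde H=\mathbb C^3\oplus\mathbb C^3$ with formal bases $e_1,e_2,e_3$ and $f_1,f_2,f_3$, and let $\tilde H\to H$ be the obvious surjection. It is a direct sum of two maps, so its kernel is $K=K_1\oplus K_2$, and $K\ne\tilde H$ because $H\ne0$. Let $\tilde I_k\subset\tilde H$ be the span of the four vectors in line $k$ of (12), read formally. By Step 4 of Section 6, $\tilde I_k$ maps into $I_k\cap H$. The kernel of $\tilde I_k\to H$ is $\tilde I_k\cap K$. So we must bound $\delta_k:=\dim(\tilde I_k\cap K)$.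

**Lemma 4 (structure).** Put
$$\begin{aligned}w_1&=e_3-Ce_1-\theta e_2,& z_1&=f_3-\tfrac1Cf_1-\tfrac1\theta f_2,\\ w_2&=e_3-Ce_1-Ce_2,& z_2&=f_3-\tfrac1Cf_1-\tfrac1Cf_2,\\ w_3&=e_3-\theta e_1-\theta e_2,& z_3&=f_3-\tfrac1\theta f_1-\tfrac1\theta f_2,\\ w_4&=e_3-\tfrac CFe_1-\tfrac AGe_2,& z_4&=f_3-\tfrac FCf_1-\tfrac GAf_2.\end{aligned}$$
For each $k$ there is an isomorphism $\phi_k:\mathbb C^3/\langle w_k\rangle\to\mathbb C^3/\langle z_k\rangle$ with
$$\tilde I_k=\{(u;v):\ \phi_k(u\bmod w_k)=v\bmod z_k\}. \tag{13}$$
In particular $\dim\tilde I_k=4$.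

**Step 1: $\tilde I_k$ contains $(w_k;0)$ and $(0;z_k)$.** For $k=1$, the first part of $C\rho-A\pi$ is $(C-A)e_3+(AC-C\theta)\sigma_1$, and the second is $(C-\theta)\sigma_2$, since $AB=\theta$ makes the $f_3$-terms cancel. Hence
$$C\rho-A\pi-(C-\theta)\big[(Ce_1;f_1)+(Ae_2;f_2)\big]=-(A-C)(w_1;0),$$
because the coefficient of $e_1$ is $AC-C\theta-C^2+C\theta=C(A-C)$ and that of $e_2$ is $AC-C\theta-AC+A\theta=\theta(A-C)$. Similarly $\rho-\pi=\big((C-\theta)\sigma_1;(1-B)\sigma_2-B(A-C)f_3\big)$, and
$$\rho-\pi-(C-\theta)\big[\tfrac1C(Ce_1;f_1)+\tfrac1A(Ae_2;f_2)\big]=-B(A-C)(0;z_1),$$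
because the coefficient of $f_1$ is $1-B-1+\frac\theta C=\frac{B(A-C)}C$ and that of $f_2$ is $1-B-\frac CA+B=\frac{A-C}A=\frac{B(A-C)}\theta$. Since $A\ne C$, both vectors lie in $\tilde I_1$.

For $k=2$: $(e_3;\sigma_2)-C(\sigma_1;f_3)=(w_2;-Cz_2)$ and $\pi=(w_2;-BCz_2)$. As $B\ne1$, these two span the same plane as $(w_2;0)$ and $(0;z_2)$.

For $k=3$: $(e_3;B\sigma_2)-\theta(\sigma_1;Bf_3)=(w_3;-B\theta z_3)$ and $\rho=(w_3;-\theta z_3)$. Again $B\ne1$.

For $k=4$: $(e_3;\sigma_2)-\frac1F(Ce_1;Ff_1)-\frac1G(Ae_2;Gf_2)=(w_4;0)$ and $(\sigma_1;f_3)-\frac1C(Ce_1;Ff_1)-\frac1A(Ae_2;Gf_2)=(0;z_4)$.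

**Step 2: a new spanning set.** In each case the identities of Step 1 let us trade two generators for $(w_k;0)$ and $(0;z_k)$. For $k=1$, $\rho$ and $\pi$ are recovered from $C\rho-A\pi$ and $\rho-\pi$, as $A\ne C$. For $k=2$ and $k=3$, $\pi$ (respectively $\rho$) and the third component vector $(e_3;\cdot)$ are recovered. For $k=4$, $(e_3;\sigma_2)$ and $(\sigma_1;f_3)$ are recovered. So $\tilde I_k$ is spanned by $(w_k;0)$, $(0;z_k)$ and
$$\begin{aligned}&k=1:\ (Ce_1;f_1),\ (Ae_2;f_2);& &k=2:\ (\sigma_1;f_3),\ (e_2;f_2);\\ &k=3:\ (\sigma_1;Bf_3),\ (e_1;f_1);& &k=4:\ (Ce_1;Ff_1),\ (Ae_2;Gf_2).\end{aligned}$$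

**Step 3: the isomorphism.** In each case the two first components span $\langle e_1,e_2\rangle$, so they form a basis modulo $w_k$, which has $e_3$-coefficient 1. The two second components form a basis modulo $z_k$: for $k=1,4$ they span $\langle f_1,f_2\rangle$ and $z_k$ has $f_3$-coefficient 1; for $k=2$ they span $\langle f_2,f_3\rangle$ and $z_2$ has $f_1$-coefficient $-\frac1C\ne0$; for $k=3$ they span $\langle f_1,f_3\rangle$ and $z_3$ has $f_2$-coefficient $-\frac1\theta\ne0$. Let $\phi_k$ send the classes of the first components to the classes of the second components. The right side of (13) contains the four spanning vectors and has dimension $3+1=4$. The four spanning vectors are independent, so both sides agree. $\square$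

**Positions.** The vector $w_k$ has the form $e_3-\alpha e_1-\beta e_2$ with $(\alpha,\beta)$ equal to
$$(C,\theta),\quad(C,C),\quad(\theta,\theta),\quad(C/F,A/G)$$
for $k=1,2,3,4$. No three of these points are collinear. Points 1, 2, 3 form a triangle since $C\ne\theta=AB$. Points 1, 2 lie on the line $\alpha=C$, and point 4 does not, as $F\ne1$. Points 1, 3 lie on $\beta=\theta$, and point 4 does not, as $A/G=AB$ would mean $BG=1$. Points 2, 3 lie on $\alpha=\beta$, and point 4 does not, as $CG\ne AF$. Hence any three of the $w_k$ are independent: a plane in $\mathbb C^3$ contains at most two of them, and the lines $\langle w_k\rangle$ are distinct. The lines $\langle z_k\rangle$ are distinct as well: $z_1,z_2,z_3$ because $C\ne\theta$; $z_4\ne z_1,z_2$ because $F\ne1$; $z_4\ne z_3$ because $F/C\ne G/A$. These are the four three-cycle conditions at work.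

**Lemma 5.** For every $K=K_1\oplus K_2\subsetneq\tilde H$: $\ \sum_{k=1}^4\delta_k\le\frac83\dim K$.

**Proof.** Let $[\cdot]$ be 1 if the statement inside holds and 0 otherwise. Let $\bar K_1,\bar K_2$ be the images of $K_1,K_2$ modulo $w_k,z_k$ (they depend on $k$). Map $(u;v)\in\tilde I_k\cap K$ to $\bar u=u\bmod w_k$. By (13), the kernel consists of the $(u;v)\in K$ with $u\in\langle w_k\rangle$ and $v\in\langle z_k\rangle$, and the image consists of the $\bar u\in\bar K_1$ with $\phi_k(\bar u)\in\bar K_2$. So
$$\delta_k=[w_k\in K_1]+[z_k\in K_2]+\dim\big(\phi_k(\bar K_1)\cap\bar K_2\big). \tag{14}$$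
Also $[w_k\in K_1]+\dim\bar K_1=\dim K_1$ and $[z_k\in K_2]+\dim\bar K_2=\dim K_2$. Dropping one factor of the intersection in (14),
$$\delta_k\le\dim K_1+[z_k\in K_2],\qquad\delta_k\le[w_k\in K_1]+\dim K_2. \tag{15}$$
Now go through $(\dim K_1,\dim K_2)\ne(3,3)$.

- $(0,0)$: all $\delta_k=0$.
- $(1,0)$, $(0,1)$: $\delta_k=[w_k\in K_1]$, respectively $[z_k\in K_2]$. The lines are distinct, so the sum is at most $1\le\frac83$.
- $(2,0)$, $(0,2)$: $\delta_k\le1$, sum at most $4\le\frac{16}3$.
- $(3,0)$, $(0,3)$: $\delta_k=1$, sum $4\le8$.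
- $(1,1)$: by (15), $\delta_k\le1$ unless $K_1=\langle w_k\rangle$ and $K_2=\langle z_k\rangle$. In that case $\delta_k=2$, and this happens for at most one $k$. Sum at most $5\le\frac{16}3$.
- $(2,1)$, $(1,2)$: by (15), $\delta_k\le1+1=2$, sum at most $8=\frac83\cdot3$.
- $(3,1)$, $(1,3)$: again $\delta_k\le2$, sum at most $8\le\frac{32}3$.
- $(2,2)$: if $w_k\notin K_1$ or $z_k\notin K_2$, then $\delta_k\le2$ by (15). Otherwise $\delta_k\le3$, and this happens for at most two $k$, since the plane $K_1$ contains at most two of the $w_k$. Sum at most $4\cdot2+2=10\le\frac{32}3$.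
- $(3,2)$, $(2,3)$: by (15), $\delta_k\le3$, sum at most $12\le\frac{40}3$. $\square$

**End of the proof of Theorem 2.** Take $K=\ker(\tilde H\to H)$, so $\dim K=6-\dim H$. The image of $\tilde I_k$ in $I_k\cap H$ has dimension $4-\delta_k$, so by Lemma 5
$$\sum_k\dim(I_k\cap H)\ \ge\ 16-\sum_k\delta_k\ \ge\ 16-\tfrac83(6-\dim H)=\tfrac83\dim H .$$
Thus $\psi(H)\ge0$ with $H\ne0$ and $H$ split, contradicting (7). So there is no counterexample. This proves Theorem 2, and with Section 3 also Theorem 1. $\blacksquare$

## 8. Block sizes, exceptional channels, and more users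

**Proposition 3.** Consider $\mathbf H_{kj}=\operatorname{diag}(\alpha_{kj}I_{n_1},\beta_{kj}I_{n_2})$ with generic complex $\alpha_{kj},\beta_{kj}$ and complex streams, and put $\lambda_{kj}=\beta_{kj}/\alpha_{kj}$, $n=n_1+n_2$. Almost surely, for all $n_1,n_2$,
$$\max D=\min\{2n_1+n_2,\ n_1+2n_2,\ \lfloor\tfrac43(n_1+n_2)\rfloor\}.$$

**Step 1: upper bound.** The question concerns feasible configurations with $\dim X_i=n_i$, and (G) holds almost surely. The third term is Theorem 2. For $D\le n+n_2$ we may assume $D>n$. Normalize to (3). As in (6), $\dim L_1\ge D-n$; surjectivity (4) is not needed for this. We claim that $L_1\to X_2$, $v\mapsto\sum_j\lambda_{2j}r(v_j)$, is injective. Let $v$ be in its kernel. Then $v_1=0$, $\sum_jp(v_j)=0$ and $\sum_j\lambda_{2j}r(v_j)=0$, so $g_{22}v_2=-g_{23}v_3-g_{24}v_4\in I_2$ and $v_2=0$. What remains is $pv_3+pv_4=0$, $rv_3+rv_4=0$ (from $v\in L_1$) and $A\,rv_3+rv_4=0$. As $A\ne1$, $v_3=(\xi;0)$ and $v_4=(-\xi;0)$. Then $g_{33}v_3=-g_{34}v_4\in I_3$, so $v_3=0$ and $v=0$. Hence $D-n\le n_2$.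 Exchanging the blocks replaces $\lambda$ by $\lambda^{-1}$ and $A$ by $A^{-1}\ne1$, and gives $D-n\le n_1$.

**Step 2: achievability.** Almost surely we have $E$ of type $(\dim X_1,\dim X_2)=(1,2)$ from Proposition 2 and, exchanging blocks, $E'$ of type $(2,1)$. Both have $D=4$. A single dimension in either block can carry one stream of one user. Direct sums of feasible configurations are feasible. Let $n_1\le n_2$.

- If $n_2\ge2n_1$, take $n_1$ copies of $E$ and $n_2-2n_1$ single streams: $D=4n_1+n_2-2n_1=2n_1+n_2$.
- If $n_2\le2n_1$ and $n=3m$, then $n_1,n_2\ge m$. Take $n_2-m$ copies of $E$ and $n_1-m$ copies of $E'$. They use $(n_2-m)+2(n_1-m)=n_1$ dimensions of $X_1$ and $2(n_2-m)+(n_1-m)=n_2$ of $X_2$, and $D=4(n-2m)=4m$. This construction needs only $n_1,n_2\ge m$.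
- If $n_2\le2n_1$ and $n=3m+1$ or $3m+2$, then $3n_1\ge n>3m$, so $n_2\ge n_1\ge m+1$. Use a single stream on one dimension, respectively on one dimension of each block. Both remaining blocks have dimension at least $m$ and total $3m$. So $D=4m+1$, respectively $4m+2$, which is $\lfloor\frac43n\rfloor$.

In each case the value reached is one of the three upper bounds of Step 1, hence it is their minimum. The case $n_2\le n_1$ is symmetric. $\square$

In the real model with $S$ extensions, Theorem 1 and the scheme of Section 3 give the exact maximum $\sum_kd_k=\lfloor8S/3\rfloor$ for $S\equiv0,1\pmod3$. For $S=3m$ use $m$ copies of the $S=3$ scheme, with $8m$ streams. For $S=3m+1$ add one extension used by one user with 2 streams: $8m+2=\lfloor\frac{8(3m+1)}3\rfloor$.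

**Exceptional channels.** The bound $\frac43$ holds for every channel (with all $h_{kj}\ne0$) satisfying (G) for some labelling of the users, since the statement is symmetric in the users. The four three-cycle conditions in (G) cannot be dropped. If, for example, $\lambda_{12}\lambda_{23}\lambda_{31}=\lambda_{13}\lambda_{21}\lambda_{32}$, then (2) holds, and the scheme of Section 1 with $S=1$ and $d=(1,1,1,0)$ achieves $\frac32>\frac43$ DoF for generic $h_{kk}$. The other triples are the same after relabelling.

**More users.** For $K\ge4$ users, almost surely every linear scheme with improper signaling over the generic constant $K$-user SISO channel achieves at most $K/3$ DoF. Indeed, a feasible scheme restricted to any four users is feasible, so $\sum_{k\in T}d_k\le\frac43\cdot2S$ for every 4-element set $T$ of users. Each user lies in $\binom{K-1}3$ of the $\binom K4$ sets. Summing, $\binom{K-1}3\sum_kd_k\le\binom K4\cdot\frac43\cdot2S$, and $\binom K4/\binom{K-1}3=\frac K4$ gives $\sum_kd_k\le\frac K3\cdot2S$. $\square$
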